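
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Order embeddings of $q$-concave symmetric subspaces of $L_1$ into $L_1(L_r)$}


\begin{abstract}
Let $1\le q<2$. We show that every $q$-concave symmetric space that is isomorphic to a subspace of $L_1$ is lattice isomorphic to a sublattice of $L_1(L_r)$, for every $r$ with $q<r\le 2$. This answers a question posed in \cite{SRS}. Only a lower $q$-estimate is used, and symmetry can be replaced by separability. The main step is an estimate, obtained by random coloring, for the order statistics of the images in $L_1$ of disjoint vectors. We also characterize the symmetric spaces and separable Banach lattices that order embed into $L_1(L_r)$ for all $r\in(q,2]$, treat exponents $r>2$, and show that under a lower $q$-estimate alone the endpoint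 $r=q$ must be excluded when $1<q<2$.
\end{abstract}

\section{The question and the results}

\subsection{Definitions}

Scalars are real. $L_1(\mu)$ is the space of integrable functions on an arbitrary measure space $(\Omega,\mu)$, and ``isomorphic to a subspace of $L_1$'' means isomorphic to a subspace of some $L_1(\mu)$. Without a specified measure, $L_r$ is $L_r[0,1]$, and $L_1(L_r)=L_1([0,1];L_r)$ is the Banach lattice of Bochner integrable $L_r$-valued functions. The map $f\mapsto (f\circ h)\,(h')^{1/r}$ with $h(t)=t/(1-t)$ shows that $L_r[0,\infty)$ is lattice isometric to $L_r$.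

A \emph{symmetric space} is a $1$-symmetric sequence space, of finite or infinite dimension, or a rearrangement invariant (r.i.) function space on $I=[0,1]$ or $I=[0,\infty)$. Precisely, it is a nonzero Banach space of sequences (resp.\ of measurable functions on $I$) that is a solid lattice, whose norm is invariant under permutations and changes of signs (resp.\ depends only on the distribution of $|f|$), and that contains the unit vectors (resp.\ the indicators of sets of finite measure). All Banach lattices below are assumed nonzero.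

A Banach lattice $X$ is \emph{$q$-concave} ($1\le q<\infty$) if for some constant $M$
\[
\Big(\sum_{i}\|x_i\|^q\Big)^{1/q}\le M\,\Big\|\Big(\sum_{i}|x_i|^q\Big)^{1/q}\Big\|
\]
for all finite families in $X$; it is \emph{$p$-convex} if the reverse inequality $\|(\sum|x_i|^p)^{1/p}\|\le M(\sum\|x_i\|^p)^{1/p}$ holds. In a function space $(\sum|x_i|^q)^{1/q}$ is computed pointwise, and in general by the usual functional calculus, which commutes with lattice homomorphisms. If the $x_i$ are disjoint, that is, $|x_i|\wedge|x_j|=0$ for $i\ne j$, this element is just $\sum|x_i|=|\sum x_i|$. Hence a $q$-concave lattice satisfies a \emph{lower $q$-estimate} with the same constant: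
\begin{equation}\label{eq:lower}
\Big(\sum_i\|u_i\|^q\Big)^{1/q}\le M\,\Big\|\sum_i u_i\Big\|\qquad\text{for all finite families of disjoint }u_i .
\end{equation}

A lattice $X$ is \emph{order embeddable} into a Banach lattice $Y$ if it is lattice isomorphic to a sublattice of $Y$.

\subsection{Why the question is natural}

A theorem of Rosenthal says that a subspace of $L_1$ with $p$-convex lattice structure embeds into $L_{p_1}$ for $1\le p_1<p\le2$. What does \emph{concavity} of the lattice structure give? For this question the spaces $L_1(L_r)$, $1\le r\le 2$, are natural targets. Since $L_r$ embeds isometrically into $L_1$ for $1\le r\le2$ (Bretagnolle--Dacunha-Castelle--Krivine), $L_1(L_r)$ embeds into $L_1(L_1)=L_1([0,1]^2)$. So every lattice that is order embeddable into $L_1(L_r)$ is isomorphic to a subspace of $L_1$, and it is $r$-concave, because $L_1(L_r)$ is (Lemma~\ref{lem:L1Lr}).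

Conversely, let $X$ be isomorphic to a subspace of $L_1$ through $T:X\to L_1(\mu)$. If $x_1,\dots,x_n$ are disjoint, then $\|\sum\varepsilon_ix_i\|=\|\sum x_i\|$ for all signs, and averaging over signs with Khintchine's inequality shows that $\|\sum x_i\|$ is equivalent to $\int(\sum|Tx_i|^2)^{1/2}d\mu$. The latter is a norm in $L_1(\mu;\ell_2^n)$, so the exponent $r=2$ is always available for finite disjoint families. The better concavity of $X$ should be visible in a smaller inner exponent, and the guess is that $2$ can be lowered to any number above $q$. The question posed in \cite{SRS} is: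

\begin{quote}
\emph{Let $1\le q<2$. Is a $q$-concave symmetric space that is isomorphic to a subspace of $L_1$ order embeddable into $L_1(L_{q_1})$ for each $q_1$ with $q<q_1\le2$?}
\end{quote}

The answer is yes. In fact the same operator $T$ serves for all exponents: it suffices to replace $(\sum|Tx_i|^2)^{1/2}$ by $(\sum|Tx_i|^r)^{1/r}$.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $1\le q<2$. Let $X$ be either a symmetric space or a separable Banach lattice, and suppose that $X$ satisfies a lower $q$-estimate with constant $M$; in particular, $X$ may be any $q$-concave symmetric space. Let $T:X\to L_1(\mu)$ be linear with $\alpha\|x\|\le\|Tx\|_1\le\beta\|x\|$ for all $x\in X$, where $\alpha>0$. Then for every $r$ with $q<r\le2$ there is a lattice isomorphism $U$ of $X$ onto a closed sublattice of $L_1(L_r)$ with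
\[
\alpha\|x\|\le\|Ux\|\le C_r\|x\|,\qquad C_r=\frac{e}{e-1}\cdot\frac{\beta M}{1-2^{1/r-1/q}} .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $1\le q<q_1\le 2$. Every $q$-concave symmetric space that is isomorphic to a subspace of $L_1$ is order embeddable into $L_1(L_{q_1})$. With $M,\alpha,\beta$ as in Theorem~\ref{thm:main}, the isomorphism constant depends only on $q$, $q_1$, $M$ and $\beta/\alpha$; in particular, not on the dimension.
\end{corollary}

\begin{theorem}\label{thm:large}
Let $1\le q<2$, let $X$ be a Banach lattice satisfying a lower $q$-estimate with constant $M$, and let $T:X\to L_1(\mu)$ be linear with $\alpha\|x\|\le\|Tx\|_1\le\beta\|x\|$ for all $x\in X$, where $\alpha>0$. Let $C_r$ be given by the formula in Theorem~\ref{thm:main}. There is $\alpha'>0$, depending only on $\alpha,\beta,M,q$, with the following properties.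
\begin{enumerate}
\item[(a)] For disjoint $x_1,\dots,x_n\in X$
\[
\alpha'\Big\|\sum_i x_i\Big\|\le\int\max_i|Tx_i|\,d\mu\le\beta\Big\|\sum_i x_i\Big\| ,
\]
and $\alpha'\|\sum_i x_i\|\le\int(\sum_i|Tx_i|^r)^{1/r}d\mu\le C_r\|\sum_i x_i\|$ for $2<r<\infty$.
\item[(b)] If in addition $X$ is a symmetric space or separable, then for $2<r<\infty$ there is a lattice isomorphism $U$ of $X$ onto a closed sublattice of $L_1(L_r)$ with $\alpha'\|x\|\le\|Ux\|\le C_r\|x\|$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:class}
Let $1\le q<2$ and let $X$ be a symmetric space or a separable Banach lattice. The following are equivalent.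
\begin{enumerate}
\item[(1)] $X$ is isomorphic to a subspace of $L_1$ and satisfies a lower $p$-estimate for every $p\in(q,2)$.
\item[(2)] $X$ is isomorphic to a subspace of $L_1$ and is $p$-concave for every $p\in(q,2]$.
\item[(3)] $X$ is order embeddable into $L_1(L_r)$ for every $r\in(q,2]$.
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} has two independent parts. Section~\ref{sec:key} proves that $\|\sum x_i\|$ is equivalent to $\int(\sum|Tx_i|^r)^{1/r}d\mu$ for disjoint vectors, with the stated constants. Sections~\ref{sec:refine} and~\ref{sec:limit} turn such an equivalence into one lattice embedding of all of $X$. The second part is soft: it works for any exponent $r\in[1,\infty)$, and it uses the lower estimate or the embedding into $L_1$ only qualitatively, to approximate $X$ by finite disjoint families. Section~\ref{sec:class} assembles the proofs of the theorems, and Section~\ref{sec:sharp} discusses the range of $r$.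

\section{Order statistics of the images of disjoint vectors}\label{sec:key}

In this section $X$ is any Banach lattice with a lower $q$-estimate with constant $M$, $1\le q<2$, and $T:X\to L_1(\mu)$ is linear with $\alpha\|x\|\le\|Tx\|_1\le\beta\|x\|$, $\alpha>0$. Fix disjoint $x_1,\dots,x_n\in X$ and put
\[
x=\sum_{i=1}^n x_i,\qquad f_i=Tx_i,\qquad x_A=\sum_{i\in A}x_i\quad(A\subset\{1,\dots,n\}).
\]
Fix representatives of the $f_i$. For $\omega\in\Omega$ let $f_1^*(\omega)\ge f^*_2(\omega)\ge\dots\ge f_n^*(\omega)$ be the numbers $|f_1(\omega)|,\dots,|f_n(\omega)|$ in decreasing order, and $f_m^*=0$ for $m>n$. We want an upper bound for $\int(\sum_m (f_m^*)^r)^{1/r}d\mu$, and for this we estimate $\int f_m^*\,d\mu$ when $m$ is a power of $2$.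

\subsection{The largest value}

Let $\varepsilon_i$ be independent uniform random signs. In this section $\mathbb E$ denotes an average over a finite probability space, so it may be interchanged freely with $\int d\mu$. By disjointness $|\sum_{i\in A}\varepsilon_ix_i|=|x_A|$, so
\begin{equation}\label{eq:signs}
\Big\|\sum_{i\in A}\varepsilon_ix_i\Big\|=\|x_A\| .
\end{equation}
For $j\in A$, averaging first over the signs $\varepsilon_i$ with $i\ne j$ and using Jensen's inequality gives $\mathbb E|\sum_{i\in A}\varepsilon_if_i|\ge\mathbb E|\varepsilon_jf_j|=|f_j|$ pointwise. As this holds for every $j\in A$,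
\begin{equation}\label{eq:max}
\int\max_{i\in A}|f_i|\,d\mu\le\int\mathbb E\Big|\sum_{i\in A}\varepsilon_if_i\Big|\,d\mu\le\beta\|x_A\| ,
\end{equation}
where the maximum over the empty set is $0$.

\subsection{The second largest value}

Suppose first that $n=2$. Then $f_2^*=\min(|f_1|,|f_2|)$, and
\[
\int f_2^*\,d\mu\le\min\big(\|f_1\|_1,\|f_2\|_1\big)\le\beta\min\big(\|x_1\|,\|x_2\|\big)\le\beta M2^{-1/q}\|x\| ,
\]
the last step because $\|x_1\|^q+\|x_2\|^q\le M^q\|x\|^q$. Compared with the bound $\int f_1^*\,d\mu\le\beta\|x\|$, the lower estimate has contributed the factor $M2^{-1/q}$.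

For larger $n$ the difficulty is that the two indices carrying the largest values depend on $\omega$, so no piece of $x$ can be chosen in advance. We therefore choose it at random: let $A$ contain each $i$ independently with probability $\frac12$.
\begin{itemize}
\item The sets $A$ and $A^c$ have the same law and $\|x_A\|^q+\|x_{A^c}\|^q\le M^q\|x\|^q$. Hence $\mathbb E\|x_A\|\le(\mathbb E\|x_A\|^q)^{1/q}\le M2^{-1/q}\|x\|$.
\item For fixed $\omega$, the set $A$ contains at least one of two indices with the two largest values of $|f_i(\omega)|$ with probability $\frac34$. Hence $\mathbb E\max_{i\in A}|f_i(\omega)|\ge\frac34f_2^*(\omega)$.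
\end{itemize}
Integrating the second statement and using \eqref{eq:max} and the first one, $\int f_2^*\,d\mu\le\frac43\beta M2^{-1/q}\|x\|$. The general case is the same with $2^k$ colors.

\subsection{All values}

\begin{lemma}\label{lem:decay}
For every $k\ge0$,
\[
\int f^*_{2^k}\,d\mu\le\frac{e}{e-1}\,\beta M\,2^{-k/q}\,\|x\| .
\]
\end{lemma}

\begin{proof}
If $n<2^k$ the left-hand side is $0$. Let $n\ge2^k$. Color each $i\in\{1,\dots,n\}$ independently and uniformly with one of $2^k$ colors, and let $A_1,\dots,A_{2^k}$ be the color classes. The vectors $x_{A_j}$ are disjoint with sum $x$, so $\sum_j\|x_{A_j}\|^q\le M^q\|x\|^q$ by \eqref{eq:lower}. The classes are identically distributed, hence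
\begin{equation}\label{eq:color}
\mathbb E\|x_{A_1}\|\le\big(\mathbb E\|x_{A_1}\|^q\big)^{1/q}\le M2^{-k/q}\|x\| .
\end{equation}
Fix $\omega$ and a set of $2^k$ indices carrying the $2^k$ largest values of $|f_i(\omega)|$. The class $A_1$ meets this set with probability $1-(1-2^{-k})^{2^k}\ge1-\frac1e$, and if it does, then $\max_{i\in A_1}|f_i(\omega)|\ge f_{2^k}^*(\omega)$. Thus $\mathbb E\max_{i\in A_1}|f_i|\ge(1-\frac1e)f^*_{2^k}$ pointwise. Integrate, apply \eqref{eq:max} to $A_1$, and then use \eqref{eq:color}.
\end{proof}

\begin{proposition}\label{prop:key}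
Let $X,T,q,M,\alpha,\beta$ be as at the beginning of this section, and let $C_r$ be given by the formula in Theorem~\ref{thm:main}. There is $\alpha'>0$, depending only on $\alpha,\beta,M,q$, such that for all disjoint $x_1,\dots,x_n\in X$, with $x=\sum x_i$ and $f_i=Tx_i$:
\begin{enumerate}
\item[(i)] $\displaystyle\int\Big(\sum|f_i|^r\Big)^{1/r}d\mu\le C_r\|x\|$ for $q<r<\infty$;
\item[(ii)] $\displaystyle\int\Big(\sum|f_i|^r\Big)^{1/r}d\mu\ge\alpha\|x\|$ for $1\le r\le2$;
\item[(iii)] $\displaystyle\int\Big(\sum|f_i|^r\Big)^{1/r}d\mu\ge\int\max_i|f_i|\,d\mu\ge\alpha'\|x\|$ for $1\le r<\infty$.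
\end{enumerate}
\end{proposition}

\begin{proof}
(i) There are $2^k$ integers $m$ with $2^k\le m<2^{k+1}$, and $f_m^*\le f_{2^k}^*$ for each of them. Hence, as $r\ge1$,
\begin{equation}\label{eq:blocks}
\Big(\sum_i|f_i|^r\Big)^{1/r}\le\Big(\sum_{k\ge0}2^k(f^*_{2^k})^r\Big)^{1/r}\le\sum_{k\ge0}2^{k/r}f^*_{2^k} .
\end{equation}
By Lemma~\ref{lem:decay} the integral of the right-hand side is at most $\frac{e}{e-1}\beta M\|x\|\sum_{k\ge0}2^{k(1/r-1/q)}=C_r\|x\|$. The series converges because $r>q$.

(ii) By \eqref{eq:signs}, $\alpha\|x\|\le\|\sum\varepsilon_if_i\|_1$ for every choice of signs. Averaging, and using $\mathbb E|\sum\varepsilon_if_i|\le(\mathbb E|\sum\varepsilon_if_i|^2)^{1/2}=(\sum f_i^2)^{1/2}$, we get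
\[
\alpha\|x\|\le\int\Big(\sum f_i^2\Big)^{1/2}d\mu\le\int\Big(\sum|f_i|^r\Big)^{1/r}d\mu .
\]
The last inequality is the only place where $r\le2$ is used.

(iii) Only the second inequality needs proof. Since $q<2$, we can choose $K\ge1$, depending only on $\alpha,\beta,M,q$, with
\[
\frac{e}{e-1}\,\beta M\sum_{k\ge K}2^{k(1/2-1/q)}\le\frac\alpha2 .
\]
By (ii) and \eqref{eq:blocks}, both with $r=2$, and by Lemma~\ref{lem:decay} for the terms $k\ge K$,
\[
\alpha\|x\|\le\sum_{k\ge0}2^{k/2}\int f^*_{2^k}\,d\mu\le\Big(\sum_{k<K}2^{k/2}\Big)\int f_1^*\,d\mu+\frac\alpha2\|x\| .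
\]
So (iii) holds with $\alpha'=\frac\alpha2\big(\sum_{k<K}2^{k/2}\big)^{-1}$.
\end{proof}

\begin{remark}\label{rem:seq}
If $X$ is a symmetric sequence space in which the unit vectors span a dense subspace (this is automatic under \eqref{eq:lower}, see the proof of Lemma~\ref{lem:refine}), an order embedding into $L_1(\mu;\ell_r)$, $q<r\le2$, is now immediate: by Proposition~\ref{prop:key}(i),(ii) the map $\sum t_ie_i\mapsto(t_i|Te_i|)_i$, defined for finitely supported $(t_i)$, extends to a lattice isomorphism of $X$ onto a closed sublattice. In a function space there are no smallest pieces $e_i$, and a limit has to be taken. The next two sections do this.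
\end{remark}

\section{Refining systems}\label{sec:refine}

To approach a general lattice by finite disjoint families we need families that refine each other.

\begin{definition}
A \emph{refining system} in a Banach lattice $X$ is a sequence of finite nonempty sets $B_n=\{b_{n,1},\dots,b_{n,k_n}\}$, $n\ge1$, of pairwise disjoint nonzero positive elements such that every $b_{n,i}$ is the sum of a subset of $B_{n+1}$, and such that $X_\infty=\bigcup_n\operatorname{span}B_n$ is dense in $X$.
\end{definition}

The spaces $\operatorname{span}B_n$ increase with $n$, and $|\sum t_ib_{n,i}|=\sum|t_i|b_{n,i}$, so $X_\infty$ is a sublattice. For $n\le N$ put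
\[
D_N(n,i)=\{j:\ b_{N,j}\le b_{n,i}\} .
\]
For fixed $n$ the sets $D_N(n,i)$, $1\le i\le k_n$, are disjoint, since a common index would give a nonzero positive element below two disjoint ones. Moreover,
\begin{equation}\label{eq:DN}
b_{n,i}=\sum_{j\in D_N(n,i)}b_{N,j}\qquad(n\le N) .
\end{equation}
Indeed, if $b_{n,i}$ is the sum of a subset of $B_N$, then this subset is $\{b_{N,j}:j\in D_N(n,i)\}$: its elements are below $b_{n,i}$, and an element of $B_N$ outside it is disjoint from $b_{n,i}$, hence not below $b_{n,i}$. That $b_{n,i}$ is the sum of a subset of $B_N$ follows by induction on $N$: replace each summand $b_{N,j}$ in \eqref{eq:DN} by the sum of the $b_{N+1,l}$ with $l\in D_{N+1}(N,j)$; the sets $D_{N+1}(N,j)$ are disjoint, so no element of $B_{N+1}$ is repeated. This also shows that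
\begin{equation}\label{eq:DNunion}
D_N(n,i)\ \text{ is the disjoint union of the sets }\ D_N(n+1,j),\quad j\in D_{n+1}(n,i)\qquad(n<N) .
\end{equation}

\begin{lemma}\label{lem:refine}
The following Banach lattices have refining systems:
\begin{enumerate}
\item[(a)] symmetric spaces satisfying a lower $q$-estimate for some $q<\infty$;
\item[(b)] separable Banach lattices isomorphic to a subspace of $L_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We first show: \emph{if $0\le f\in X$ and $E_n$ are decreasing measurable sets with null intersection, then $\|f1_{E_n}\|\to0$.} (For sequence spaces, replace measurable by arbitrary and null by empty.) The sequence $f1_{E_n^c}$ is Cauchy. Otherwise there are $\delta>0$ and $n_1<m_1\le n_2<m_2\le\cdots$ with $\|f1_{E_{n_k}\setminus E_{m_k}}\|\ge\delta$ for all $k$. These functions are disjoint and their partial sums are at most $f$, so \eqref{eq:lower} gives $K^{1/q}\delta\le M\|f\|$ for all $K$, a contradiction. Let $g$ be the norm limit of the increasing sequence $f1_{E_n^c}$. As the positive cone is closed, $f1_{E_n^c}\le g\le f$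 for all $n$. Since the sets $E_n^c$ increase to the whole space up to a null set, $g=f$.

\emph{Sequence spaces.} With $E_n=\{n+1,n+2,\dots\}$ the claim shows that the unit vectors span a dense subspace, so $B_n=\{e_1,\dots,e_n\}$ is a refining system. In finite dimension let every $B_n$ be the whole basis.

\emph{Function spaces.} Let $B_n$ consist of the indicators of the dyadic intervals of length $2^{-n}$ contained in $[0,1)$, resp.\ in $[0,2^n)$. Only density needs proof. It suffices to approximate $f\ge0$. The claim with $E_n=\{f>n\}$, resp.\ $E_n=\{f>n\}\cup[n,\infty)$, reduces this to bounded $f$ supported in $J=[0,1)$, resp.\ in $J=[0,2^m)$ for some $m\ge1$. For such $f$ and for $k\ge1$, resp.\ $k\ge m$, let $g_k\in\operatorname{span}B_k$ be the function obtained by averaging $f$ over the dyadic intervals of length $2^{-k}$ in $J$. Then $|g_k|\le\|f\|_\infty1_J$ and $g_k\to f$ a.e. Put $h_k=\sup_{l\ge k}|g_l-f|$, which decreases to $0$ a.e. For $\epsilon>0$,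
\[
\|g_k-f\|\le\epsilon\|1_J\|+2\|f\|_\infty\,\|1_{J\cap\{h_k>\epsilon\}}\| ,
\]
and the last term tends to $0$ by the claim applied to $1_J$.

(b) We show first that an increasing sequence with $0\le x_n\le z$ converges in norm. For a positive functional $\varphi$ the numbers $\varphi(x_n)$ increase and are bounded by $\varphi(z)$. Every functional is a difference of positive ones, so $(x_n)$ is weakly Cauchy. Since $L_1(\mu)$ is weakly sequentially complete, so is $X$, and $x_n\to x$ weakly for some $x\in X$; testing with positive functionals, $x\ge x_n$. By Mazur's theorem, given $\epsilon>0$ there is a convex combination $y$ of some $x_1,\dots,x_m$ with $\|x-y\|\le\epsilon$. For $l\ge m$ we have $y\le x_l\le x$, so $0\le x-x_l\le x-y$ and $\|x-x_l\|\le\epsilon$.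

Hence $X$ is order continuous \cite[Prop.~1.a.8]{LT}: downward directed families with infimum $0$ tend to $0$ in norm. Moreover $X$ has a weak unit, namely $\sum_n2^{-n}|z_n|$ for a dense sequence $(z_n)$ in the unit ball. By \cite[Thm.~1.b.14]{LT} we may therefore assume that $X$ is an order ideal in some $L_1(\Omega',\Sigma,P)$ with $P$ a probability, that $L_\infty(P)\subset X$ is dense in $X$, and that $X$ is dense in $L_1(P)$ with continuous inclusion. So $L_1(P)$ is separable, and there are finite algebras $\mathcal A_1\subset\mathcal A_2\subset\cdots$ that generate $\Sigma$ modulo null sets (take $\mathcal A_n$ generated by the first $n$ members of a sequence dense in $\Sigma$ for the metric $P(A\mathbin{\triangle}A')$). Let $B_n$ be the set of indicators of the atoms of $\mathcal A_n$ of positive measure. For $f\in L_\infty(P)$ the conditional expectations $g_n\in\operatorname{span}B_n$ of $f$ with respect to $\mathcal A_n$ converge to $f$ a.e., and $|g_n|\le\|f\|_\infty$. The functions $\sup_{l\ge k}|g_l-f|$ belong to $L_\infty(P)\subset X$ and decrease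 to $0$ a.e., so their norms in $X$ tend to $0$ by order continuity, and $g_k\to f$ in $X$. As $L_\infty(P)$ is dense in $X$, so is $X_\infty$.
\end{proof}

\section{Passage to the limit}\label{sec:limit}

Let $(B_n)$ be a refining system. At level $N$ an estimate as in Proposition~\ref{prop:key} gives a lattice embedding $\sum_jt_jb_{N,j}\mapsto(t_j|Tb_{N,j}|)_j$ of $\operatorname{span}B_N$ into $L_1(\mu;\ell_r^{k_N})$ with constants independent of $N$. These embeddings are not compatible: the one at level $N+1$ does not extend the one at level $N$. However, the norm of the image of $x=\sum_it_ib_{n,i}$ under the level $N$ embedding depends only on the functions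
\[
\nu_N(n,i)=\sum_{j\in D_N(n,i)}|Tb_{N,j}|^r\qquad(n\le N),
\]
since it equals $\int(\sum_i|t_i|^r\nu_N(n,i))^{1/r}d\mu$. At each $\omega$ these numbers are additive: $\nu_N(n,i)$ is the sum of the $\nu_N(n+1,j)$ over the $b_{n+1,j}$ that make up $b_{n,i}$. So they form a finitely additive measure on the system of all $b_{n,i}$, $n\le N$, and the norm is an average over $\omega$ of $L_r$-norms with respect to this measure. The idea is to take a limit, as $N\to\infty$, of the laws of these random measures rather than of the embeddings. A random measure in the limit is then realized by intervals on the half-line.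

\begin{proposition}\label{prop:limit}
Let $X$ be a Banach lattice with a refining system, let $T:X\to L_1(\mu)$ be linear, and let $1\le r<\infty$. Suppose that for some $0<\gamma\le\Gamma<\infty$
\begin{equation}\label{eq:hyp}
\gamma\Big\|\sum x_i\Big\|\le\int\Big(\sum|Tx_i|^r\Big)^{1/r}d\mu\le\Gamma\Big\|\sum x_i\Big\|
\end{equation}
for all finite disjoint families in $X$. Then there is a lattice isomorphism $U$ of $X$ onto a closed sublattice of $L_1(L_r)$ with $\gamma\|x\|\le\|Ux\|\le\Gamma\|x\|$ for all $x\in X$.
\end{proposition}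

\begin{proof}
Let $(B_n)$ be a refining system, with $\nu_N(n,i)$ as above for $n\le N$; put $\nu_N(n,i)=0$ for $n>N$. If $x=\sum_it_ib_{n,i}$ and $N\ge n$, then by \eqref{eq:DN} $x$ is the sum of the disjoint elements $t_ib_{N,j}$, $j\in D_N(n,i)$, $1\le i\le k_n$, and \eqref{eq:hyp} reads
\begin{equation}\label{eq:levelN}
\gamma\|x\|\le\int\Big(\sum_i|t_i|^r\nu_N(n,i)\Big)^{1/r}d\mu\le\Gamma\|x\| .
\end{equation}

\emph{Normalization.} To use compactness we make the values $\nu_N(n,i)$ bounded by a change of density. Choose $w_{n,i}>0$ with $\sum_{n,i}w_{n,i}\|b_{n,i}\|\le1$ and put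
\[
s_N=\Big(\sum_{n\le N}\sum_iw_{n,i}^r\,\nu_N(n,i)\Big)^{1/r} .
\]
Since $w_{1,1}\nu_N(1,1)^{1/r}\le s_N\le\sum_{n\le N,i}w_{n,i}\nu_N(n,i)^{1/r}$, \eqref{eq:levelN} with $x=b_{n,i}$ gives
\[
0<w_{1,1}\,\gamma\,\|b_{1,1}\|\le\int s_N\,d\mu\le\Gamma .
\]
Let $P_N$ be the probability on $\Omega$ with density $s_N/\!\int s_Nd\mu$ with respect to $\mu$, and on $\{s_N>0\}$ let $\widehat\nu_N=\nu_N/s_N^r$. As $w_{n,i}^r\nu_N(n,i)\le s_N^r$, the map $\widehat\nu_N$ takes its values in the compact metrizable space
\[
\mathcal K=\prod_{n,i}\,[0,w_{n,i}^{-r}] .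
\]
Let $Q_N$ be its law under $P_N$. Where $s_N=0$, all $\nu_N(n,i)$ vanish because $w_{n,i}>0$. Hence for $N\ge n$
\begin{equation}\label{eq:law}
\int\Big(\sum_i|t_i|^r\nu_N(n,i)\Big)^{1/r}d\mu=\Big(\int s_N\,d\mu\Big)\int_{\mathcal K}\Big(\sum_i|t_i|^r\nu(n,i)\Big)^{1/r}dQ_N(\nu) .
\end{equation}

\emph{Limit.} Pass to a subsequence along which $Q_N\to Q$ weakly for a probability $Q$ on $\mathcal K$, and $\int s_Nd\mu\to\sigma\in(0,\infty)$. The integrand on the right of \eqref{eq:law} is a continuous function on $\mathcal K$. So \eqref{eq:levelN} gives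
\begin{equation}\label{eq:limit}
\gamma\|x\|\le\sigma\int_{\mathcal K}\Big(\sum_i|t_i|^r\nu(n,i)\Big)^{1/r}dQ(\nu)\le\Gamma\|x\|\qquad\Big(x=\sum_it_ib_{n,i}\Big)
\end{equation}
for all $n$ and all real $t_1,\dots,t_{k_n}$.

\emph{Additivity.} Write $\mathcal C(n,i)=D_{n+1}(n,i)$ for the set of children of $(n,i)$. If $N>n$, then $\nu_N(n,i)=\sum_{j\in\mathcal C(n,i)}\nu_N(n+1,j)$ by \eqref{eq:DNunion}. So the closed set
\[
\Big\{\nu\in\mathcal K:\ \nu(n,i)=\sum_{j\in\mathcal C(n,i)}\nu(n+1,j)\ \text{ for }1\le i\le k_n\Big\}
\]
has $Q_N$-measure $1$ for $N>n$, and hence $Q$-measure $1$, since $\limsup Q_N(F)\le Q(F)$ for closed $F$. Let $\mathcal K_0$ be the intersection of these sets over all $n$; it is closed and $Q(\mathcal K_0)=1$.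

\emph{Realization by intervals.} For $\nu\in\mathcal K_0$ we define half-open intervals $J_{n,i}=J_{n,i}(\nu)\subset[0,\infty)$ of length $\nu(n,i)$ (empty if $\nu(n,i)=0$) by induction on $n$, so that those of level $n$ partition $[0,\ell_n)$, $\ell_n=\sum_i\nu(n,i)$.
\begin{itemize}
\item The $J_{1,i}$ are placed consecutively from $0$ on.
\item Given level $n$, each $J_{n,i}$ is divided into consecutive intervals $J_{n+1,j}$, $j\in\mathcal C(n,i)$, in the order of the indices. This is possible by additivity.
\item The $J_{n+1,j}$ with $j\notin\bigcup_i\mathcal C(n,i)$ are placed consecutively from $\ell_n$ on.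
\end{itemize}
The endpoints are finite sums of coordinates of $\nu$, hence depend continuously on $\nu$, and $\|1_{[c,d)}-1_{[c',d')}\|_r^r\le|c-c'|+|d-d'|$. So $\nu\mapsto1_{J_{n,i}(\nu)}\in L_r[0,\infty)$ is continuous and bounded on $\mathcal K_0$, and it defines an element of $L_1(Q;L_r[0,\infty))$.

Define $U_0:X_\infty\to L_1(Q;L_r[0,\infty))$ linearly by $U_0b_{n,i}=\sigma1_{J_{n,i}(\cdot)}$. This is consistent from level to level, because $b_{n,i}=\sum_{j\in\mathcal C(n,i)}b_{n+1,j}$ and $1_{J_{n,i}}=\sum_{j\in\mathcal C(n,i)}1_{J_{n+1,j}}$ on $\mathcal K_0$. On $\operatorname{span}B_n$ it maps a basis of disjoint positive elements to disjoint positive elements, so $U_0$ is a lattice homomorphism. For $x=\sum_it_ib_{n,i}$,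
\[
\|U_0x\|=\sigma\int\Big\|\sum_it_i1_{J_{n,i}(\nu)}\Big\|_r\,dQ(\nu)=\sigma\int\Big(\sum_i|t_i|^r\nu(n,i)\Big)^{1/r}dQ(\nu),
\]
and \eqref{eq:limit} says that $\gamma\|x\|\le\|U_0x\|\le\Gamma\|x\|$. As $X_\infty$ is a dense sublattice and the lattice operations are continuous, $U_0$ extends to a lattice homomorphism on $X$ with the same bounds. It is a lattice isomorphism onto its range, a closed sublattice.

Finally, since $\mathcal K$ is compact metrizable, $Q$ is the image of Lebesgue measure under a Borel map $\varphi:[0,1]\to\mathcal K$. The map $F\mapsto F\circ\varphi$ embeds $L_1(Q;L_r[0,\infty))$ lattice isometrically into $L_1([0,1];L_r[0,\infty))$, which is lattice isometric to $L_1(L_r)$.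
\end{proof}

\begin{remark}
Formula \eqref{eq:limit} says what the embedding does: on $X_\infty$ the norm is equivalent to $\int\|x\|_{L_r(\nu)}\,dQ(\nu)$, an average of $L_r$-norms over random additive set functions $\nu$ on the system of the $b_{n,i}$, where $\|\sum_i t_ib_{n,i}\|_{L_r(\nu)}=(\sum_i|t_i|^r\nu(n,i))^{1/r}$.
\end{remark}

\section{Proofs of the theorems}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:answer}]
By Lemma~\ref{lem:refine}, $X$ has a refining system: part (a) applies if $X$ is symmetric, part (b) if it is separable. By Proposition~\ref{prop:key}(i),(ii), hypothesis \eqref{eq:hyp} holds with $\gamma=\alpha$ and $\Gamma=C_r$. Proposition~\ref{prop:limit} gives $U$. The corollary is the case $r=q_1$; there $\|U\|\,\|U^{-1}\|\le C_{q_1}/\alpha$, which depends only on $q,q_1,M,\beta/\alpha$.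
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:large}]
Part (a) is contained in \eqref{eq:max}, with $A=\{1,\dots,n\}$, and Proposition~\ref{prop:key}(i),(iii). Part (b) follows from (a), Lemma~\ref{lem:refine} and Proposition~\ref{prop:limit} with $\gamma=\alpha'$ and $\Gamma=C_r$.
\end{proof}

For the classification we need two facts.

\begin{lemma}\label{lem:L1Lr}
(a) For $1\le r<\infty$, $L_1(L_r)$ is $r$-concave with constant $1$. Hence every Banach lattice that is order embeddable into $L_1(L_r)$ is $r$-concave. (b) If $H$ is a separable Hilbert space and $\rho$ is a $\sigma$-finite measure, then $L_1(\rho;H)$ is isometric to a subspace of an $L_1$-space.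
\end{lemma}

\begin{proof}
(a) By Minkowski's inequality in $\ell_r$,
\[
\Big(\sum_i\Big(\int\|F_i(\omega)\|_r\,d\omega\Big)^r\Big)^{1/r}\le\int\Big(\sum_i\|F_i(\omega)\|_r^r\Big)^{1/r}d\omega=\Big\|\Big(\sum_i|F_i|^r\Big)^{1/r}\Big\| .
\]
Concavity passes to sublattices and, with another constant, to lattice isomorphic copies.

(b) Let $(g_i)$ be independent standard Gaussian variables on $[0,1]$ and $(e_i)$ an orthonormal basis of $H$. Then $\sum t_ig_i$ is distributed as $(\sum t_i^2)^{1/2}g_1$, so $e_i\mapsto g_i/\|g_1\|_1$ extends to an isometry $V$ of $H$ into $L_1[0,1]$. The map $F\mapsto V\circ F$ embeds $L_1(\rho;H)$ isometrically into $L_1(\rho;L_1[0,1])=L_1(\rho\otimes\lambda)$, where $\lambda$ is Lebesgue measure on $[0,1]$.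
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
$(2)\Rightarrow(1)$: $p$-concavity implies a lower $p$-estimate.

$(1)\Rightarrow(3)$: given $r\in(q,2]$, choose $p\in(q,r)$ and apply Theorem~\ref{thm:main} with $p$ in place of $q$.

$(3)\Rightarrow(2)$: the case $r=2$ and Lemma~\ref{lem:L1Lr}(b), with $H=L_2$ and $\rho$ Lebesgue measure on $[0,1]$, show that $X$ is isomorphic to a subspace of $L_1$. By Lemma~\ref{lem:L1Lr}(a), $X$ is $r$-concave for every $r\in(q,2]$.
\end{proof}

\section{The range of the exponent}\label{sec:sharp}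

\subsection{Exponents below $q$}

For $1<q<2$ the symmetric space $L_q$ is $q$-concave and, as recalled in Section~1, isometric to a subspace of $L_1$. Let $1\le q_1<q$. For $n$ disjoint normalized functions, $q_1$-concavity with constant $M'$ would give $n^{1/q_1}\le M'n^{1/q}$ for all $n$. So $L_q$ is not $q_1$-concave, and by Lemma~\ref{lem:L1Lr}(a) it is not order embeddable into $L_1(L_{q_1})$.

\subsection{The endpoint under a lower estimate}

At $r=q$ the geometric series in the proof of Proposition~\ref{prop:key} diverges. This is not an artifact of the method. Theorem~\ref{thm:main} needs only a lower $q$-estimate, and under this hypothesis the endpoint is false for $1<q<2$. The example is the Lorentz space $L_{q,1}[0,1]$, with norm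
\[
\|f\|=\int_0^1f^*(t)\,t^{1/q-1}dt=q\int_0^\infty\mu_f(u)^{1/q}du,\qquad\mu_f(u)=\big|\{|f|>u\}\big| ,
\]
where now $f^*(t)=\inf\{u\ge 0:\mu_f(u)\le t\}$. The two expressions agree because $f^*(t)=\int_0^\infty1_{\{t<\mu_f(u)\}}du$ and $\int_0^s t^{1/q-1}dt=q\,s^{1/q}$. The first expression is a norm because the weight $t^{1/q-1}$ is decreasing.

\begin{proposition}\label{prop:lorentz}
Let $1<q<2$. The symmetric space $X=L_{q,1}[0,1]$ satisfies a lower $q$-estimate with constant $1$ and is isomorphic to a subspace of $L_1$, but it is not $q$-concave. Consequently it is order embeddable into $L_1(L_r)$ for every $r\in(q,2]$, but not into $L_1(L_q)$.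
\end{proposition}

\begin{proof}
The last sentence follows from the first by Theorem~\ref{thm:main} and Lemma~\ref{lem:L1Lr}(a).

\emph{Lower $q$-estimate.} For disjoint $f_i$ we have $\mu_{\sum f_i}=\sum\mu_{f_i}$. By Minkowski's inequality in $\ell_q$, applied to the vectors $(\mu_{f_i}(u)^{1/q})_i$,
\[
\Big\|\sum f_i\Big\|=q\int_0^\infty\Big(\sum_i\mu_{f_i}(u)\Big)^{1/q}du\ge q\Big(\sum_i\Big(\int_0^\infty\mu_{f_i}(u)^{1/q}du\Big)^q\Big)^{1/q}=\Big(\sum_i\|f_i\|^q\Big)^{1/q} .
\]

\emph{Embedding into $L_1$.} The idea is to sample $f$ at $2^n$ random points, which detects $f^*(2^{-n})$, and to sum over $n$ with the right weights. Let $U_1,U_2,\dots$ be independent and uniform on $[0,1]$, and put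
\[
V_n(f)=\mathbb E\Big(\sum_{i\le2^n}|f(U_i)|^2\Big)^{1/2},\qquad |||f|||=\sum_{n\ge0}2^{-n/q}V_n(f) .
\]
Then $|||f|||$ is the norm of the image of $f$ under the linear map $f\mapsto\big(2^{-n/q}(f(U_i))_{i\le2^n}\big)_{n\ge0}$ into an $L_1(\rho;\ell_2)$-space, where $\rho$ is the product of the underlying probability with counting measure in $n$. By Lemma~\ref{lem:L1Lr}(b) it suffices to show that $|||\cdot|||$ is equivalent to $\|\cdot\|$.

Lower bound. If $0\le u<f^*(2^{-n})$, then $\mu_f(u)>2^{-n}$, so
\[
\mathbb P\big(\max_{i\le2^n}|f(U_i)|>u\big)\ge1-(1-2^{-n})^{2^n}\ge1-\tfrac1e .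
\]
Integrating over $u$, $V_n(f)\ge\mathbb E\max_{i\le2^n}|f(U_i)|\ge(1-\frac1e)f^*(2^{-n})$. On $[2^{-n},2^{-n+1}]$ the integrand $f^*(t)t^{1/q-1}$ is at most its value at the left endpoint, so
\[
\|f\|\le\sum_{n\ge1}2^{-n}f^*(2^{-n})2^{-n(1/q-1)}=\sum_{n\ge1}2^{-n/q}f^*(2^{-n})\le\frac{e}{e-1}\,|||f||| .
\]

Upper bound. Let $|A|=s>0$. The number $S$ of $i\le2^n$ with $U_i\in A$ has mean $2^ns$, and $V_n(1_A)=\mathbb E\sqrt S\le\min(2^ns,(2^ns)^{1/2})$, because $\sqrt S\le S$ for integers $S\ge0$, and by Jensen. We split the sum at $2^ns=1$. The terms with $2^ns\le1$ contribute at most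
\[
s\sum_{2^n\le1/s}2^{n(1-1/q)}\le\frac{s\cdot s^{-(1-1/q)}}{1-2^{-(1-1/q)}}=\frac{s^{1/q}}{1-2^{-(1-1/q)}} ,
\]
as $q>1$, and those with $2^ns>1$ contribute at most
\[
s^{1/2}\sum_{2^n>1/s}2^{-n(1/q-1/2)}\le\frac{s^{1/2}\cdot s^{1/q-1/2}}{1-2^{-(1/q-1/2)}}=\frac{s^{1/q}}{1-2^{-(1/q-1/2)}} ,
\]
as $q<2$. So $|||1_A|||\le Cs^{1/q}$ with $C$ depending only on $q$; for $s=0$ this is trivial. Since $|f|=\int_0^\infty1_{\{|f|>u\}}du$, Minkowski's inequality gives
\[
|||f|||\le\int_0^\infty|||1_{\{|f|>u\}}|||\,du\le C\int_0^\infty\mu_f(u)^{1/q}du=\frac Cq\|f\| .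
\]

\emph{Failure of $q$-concavity.} For $m\ge1$ let
\[
f=\sum_{j=1}^m2^{j/q}1_{[2^{-j},2^{-j+1})} ,
\]
and let $f_i$, $1\le i\le2^m$, be the cyclic translate of $f$ by $i2^{-m}$. Since $f$ is constant on dyadic intervals of length $2^{-m}$, the function $\sum_if_i^q$ is the constant $2^m\int f^q=2^mm$. As $\|1\|=q$,
\[
\Big\|\Big(\sum_if_i^q\Big)^{1/q}\Big\|=q\,(2^mm)^{1/q} .
\]
On the other hand, if $1\le j\le m$ and $2^{(j-1)/q}\le u<2^{j/q}$, then $\{f>u\}=[2^{-m},2^{-j+1})$, so $\mu_f(u)=2^{-j+1}-2^{-m}\ge2^{-j}$. Hence
\[
\|f\|\ge q\sum_{j=1}^m2^{-j/q}\big(2^{j/q}-2^{(j-1)/q}\big)=qm(1-2^{-1/q})\ge\frac{qm}4 ,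
\]
because $2^{-1/q}\le2^{-1/2}<\frac34$. So $(\sum_i\|f_i\|^q)^{1/q}\ge2^{m/q}qm/4$, and $q$-concavity with constant $M'$ would give $m^{1-1/q}\le4M'$ for all $m$. This is false since $q>1$.
\end{proof}

\subsection{The endpoint for concave lattices}

For $q=1$ the endpoint is available, because a $1$-concave lattice is lattice isomorphic to an AL-space: \emph{a $1$-concave symmetric space, or separable $1$-concave Banach lattice, is order embeddable into $L_1(L_1)$.} Indeed, put $|||x|||=\sup\{\sum\|x_i\|:\ x_i\ge0,\ \sum x_i=|x|\}$, the supremum being over finite families, so that $\|x\|\le|||x|||\le M\|x\|$. If $x,y\ge0$, then joining decompositions of $x$ and $y$ gives $|||x+y|||\ge|||x|||+|||y|||$. The reverse inequality holds because, by the Riesz decomposition property, $\sum z_i=x+y$ with $z_i\ge0$ implies $z_i=x_i+y_i$ with $x_i,y_i\ge0$, $\sum x_i=x$, $\sum y_i=y$. So $|||\cdot|||$ is additive, and hence monotone, on the positive cone; it follows that it is an equivalent lattice norm. Thus $X$ is an AL-space under $|||\cdot|||$, that is, lattice isometric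 to some $L_1(\tau)$ by Kakutani's theorem. It is separable (in the symmetric case by Lemma~\ref{lem:refine}(a)), hence order embeddable into $L_1[0,1]$, and $h\mapsto h\otimes1$ embeds $L_1[0,1]$ into $L_1(L_1)$.

For $q$-concave $X$ with $1<q<2$ and $r=q$, a case outside the question treated here, we make no claim. Proposition~\ref{prop:lorentz} does not apply to it, since $L_{q,1}$ is not $q$-concave.

\begin{thebibliography}{9}
\bibitem{LT} Lindenstrauss--Tzafriri, \emph{Classical Banach Spaces II}.

\bibitem{SRS} \emph{Some results on symmetric subspaces of L1}, \texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm89/sm8913.pdf}.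
\end{thebibliography}

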